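# Triangle-free graphs on $\sigma$-scattered linear orders of size $\aleph_1$

## 1. Scattered orders, ordinal powers and the arrow relation

We work in ZFC; the continuum hypothesis CH is mentioned whenever it is used. All orders are linear.

**Definition 1.1 (scattered).** A linear order is *scattered* if it contains no suborder isomorphic to the rationals $(\mathbb Q,<)$.

Every ordinal is scattered, because $\mathbb Q$ contains infinite descending sequences and an ordinal does not. The reverse of an ordinal is scattered for the same reason. The integers are scattered because only finitely many integers lie between any two.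

**Definition 1.2 ($\sigma$-scattered).** A linear order is *$\sigma$-scattered* if it is a union of countably many subsets, each scattered in the induced order.

Every countable order is $\sigma$-scattered, as a union of singletons; so $\mathbb Q$ is $\sigma$-scattered but not scattered. An example of size $\aleph_1$ is $\omega_1\times\mathbb Q$, ordered lexicographically: it is the union of the sets $\omega_1\times\{q\}$, each of type $\omega_1$.

The real line is not $\sigma$-scattered. To see this, let $A\subseteq\mathbb R$ be uncountable and write $x\sim y$ if only countably many points of $A$ lie between $x$ and $y$. The classes are convex. A set of reals has countable cofinality and coinitiality, so each class is a countable union of countable sets, hence countable, and there is more than one class. If two classes had no class between them, then for $x$ in one and $y$ in the other the interval between them would meet $A$ in a countable set, so $x\sim y$, a contradiction. Hence the order of classes is dense, so it contains a copy of $\mathbb Q$, and choosing representatives puts a copy of $\mathbb Q$ into $A$. So scattered sets of reals are countable, and countably many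 of them do not cover $\mathbb R$. Remember the shape of this argument; it returns in Section 4.

**Ordinal powers.** All powers of ordinals are ordinal powers: $\omega_1^0=1$, $\omega_1^{\gamma+1}=\omega_1^\gamma\cdot\omega_1$ (that is, $\omega_1$ copies of $\omega_1^\gamma$ in a row), and suprema at limits. We use the following textbook facts.

* A subset of an ordinal $\alpha$ has order type at most $\alpha$.
* $\omega_1^\gamma$ is additively indecomposable: if $\alpha,\beta<\omega_1^\gamma$, then $\alpha+\beta<\omega_1^\gamma$. Hence every nonempty final segment of $\omega_1^\gamma$ has type $\omega_1^\gamma$: if $\omega_1^\gamma=\alpha+\beta$ with $\beta\neq0$, then $\alpha<\omega_1^\gamma$, so $\beta<\omega_1^\gamma$ is impossible.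
* $\omega_1^{\gamma+1}$ has cofinality $\omega_1$.
* For countable $\gamma\ge1$, $|\omega_1^\gamma|=\aleph_1$.

For example, $\omega_1^2$ is $\omega_1$ blocks of type $\omega_1$. The ordinal $\omega_1^\omega=\sup_k\omega_1^k=\sum_{k<\omega}\omega_1^k$ has cofinality $\omega$. By contrast, $\omega_1\cdot2$ has a final segment of the smaller type $\omega_1$.

The *lexicographic product* of finitely many orders consists of the tuples, compared at the first coordinate where they differ. If $P_1$ is the first factor and $R$ the product of the remaining ones, the product is $\sum_{i\in P_1}R$, a copy of $R$ for each $i\in P_1$. The ordinal $\omega_1^k$ is the lexicographic product of $k$ copies of $\omega_1$. The star denotes the reverse order; $\omega_1\times\omega_1^*$ is a sequence of $\omega_1$ blocks, each of them a descending copy of $\omega_1$.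

**Definition 1.3 (arrow relation).** For linear orders $\varphi,\tau$ and a natural number $n$, $\varphi\to(\tau,n)^2$ means: for every colouring $\chi:[\varphi]^2\to\{0,1\}$ of the two-element subsets of $\varphi$, either there is $X\subseteq\varphi$ of order type $\tau$ with $\chi$ constantly $0$ on $[X]^2$, or there is $H\subseteq\varphi$ of size $n$ with $\chi$ constantly $1$ on $[H]^2$.

Call the pairs of colour $1$ *edges*. The relation says that every graph on $\varphi$ with no clique of size $n$ has an independent set of order type $\tau$. As a finite example, $5\not\to(3,3)^2$: the pentagon has no triangle and no independent triple. For $n\le2$ and infinite $\tau$ the relation $\tau\to(\tau,n)^2$ is trivial: either there is an edge, or everything is independent (and for $n\le1$ a set of size $n$ always serves). Three observations follow from the definition.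

* If $\varphi\to(\tau,n)^2$, $\tau'$ embeds in $\tau$ and $n'\le n$, then $\varphi\to(\tau',n')^2$.
* If $\varphi\to(\tau,n)^2$, then $\varphi^*\to(\tau^*,n)^2$.
* If $\varphi\to(\tau,n)^2$ with $n\ge2$, then $\varphi$ contains a copy of $\tau$ (use the graph with no edges).

**Definition 1.4.** $\varphi\to(\tau)^1_\omega$ means: whenever $\varphi$ is partitioned into countably many pieces, one piece contains a copy of $\tau$.

For example, $\omega_1\to(\omega_1)^1_\omega$, since one of the pieces is uncountable. On the other hand $\omega_1^\omega\not\to(\omega_1^\omega)^1_\omega$: split it into the sets $\omega_1^{k+1}\setminus\omega_1^k$ ($k<\omega$), together with the singleton $\{0\}$.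

## 2. Conjecture 5.5 of "A Potpourri of Partition Properties"

The source of the problem, "A Potpourri of Partition Properties", has this result in the countable case: for any countable scattered linear order $\tau$ and any natural number $n$ there is a countable scattered $\varphi$ with $\varphi\to(\tau,n)^2$. Its Conjecture 5.5 is the analogue one cardinal higher:

> For any $\sigma$-scattered linear order $\tau$ of cardinality at most $\aleph_1$ and any natural number $n$ there is a $\sigma$-scattered linear order $\varphi$ of cardinality at most $\aleph_1$ such that $\varphi\to(\tau,n)^2$.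

Is it true? It is false, provably in ZFC, for $n=3$ (hence for every $n\ge3$) and for a well-ordered $\tau$.

**Theorem A (ZFC).** If $\varphi$ is $\sigma$-scattered and $|\varphi|\le\aleph_1$, then $\varphi\not\to(\omega_1^{\omega\cdot2+2},3)^2$.

**Theorem B (ZFC).** Let $P$ be a finite lexicographic product of (at least one) copies of $\omega_1$ and $\omega_1^*$. Then $P^{\,n-1}\to(P,n)^2$ (lexicographic power) for all $n\ge2$. In particular $\omega_1^{k(n-1)}\to(\omega_1^k,n)^2$ for $1\le k<\omega$, so the conclusion of the conjecture holds for every ordinal $\tau<\omega_1^\omega$.

**Theorem C (CH).** If $\varphi$ is $\sigma$-scattered and $|\varphi|\le\aleph_1$, then $\varphi\not\to(\omega_1^\omega,3)^2$. So under CH an ordinal $\tau<\omega_2$ satisfies the conclusion of the conjecture (for all $n$) iff $\tau<\omega_1^\omega$.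

Since $\omega_1^{\omega\cdot2+2}<\omega_2$ is an ordinal of size $\aleph_1$, it is scattered, and Theorem A refutes the conjecture. By the observations after Definition 1.3, more follows: if $\tau$ contains a copy of $\omega_1^{\omega\cdot2+2}$ or of its reverse, then no $\sigma$-scattered $\varphi$ of size at most $\aleph_1$ satisfies $\varphi\to(\tau,n)^2$ for any $n\ge3$. Indeed such a relation gives $\varphi\to(\omega_1^{\omega\cdot 2+2},3)^2$ or $\varphi^*\to(\omega_1^{\omega\cdot2+2},3)^2$, and $\varphi^*$ is again $\sigma$-scattered. As the case $n\le2$ is trivial, $n=3$ is optimal. So among ordinals the conclusion of the conjecture holds below $\omega_1^\omega$ and fails from $\omega_1^{\omega\cdot2+2}$ on, both in ZFC; under CH it fails exactly from $\omega_1^\omega$ on.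

We prove B first, then C, then A. Each proof shows what the next one needs.

## 3. Finite products of $\omega_1$ and $\omega_1^*$: Theorem B

**The smallest case, by hand: $\omega_1^2\to(\omega_1,3)^2$.** Take a triangle-free graph on $\omega_1^2=\sum_{\xi<\omega_1}B_\xi$, each block $B_\xi$ of type $\omega_1$. Let $N(p)$ be the set of neighbours of $p$. As there is no triangle, $N(p)$ is independent. If some $N(p)$ is uncountable, it contains a copy of $\omega_1$ and we are done. Otherwise all $N(p)$ are countable. Choose $p_\xi\in B_\xi$ by recursion, outside the countable set $\bigcup_{\eta<\xi}N(p_\eta)$. Then $\{p_\xi:\xi<\omega_1\}$ is independent of type $\omega_1$.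

The general proof is the same, with "uncountable" replaced by "contains a copy of $\psi$". For this we need that countably many sets without copies of $\psi$ do not cover a copy of $\psi$.

**Fact 3.1.** A finite lexicographic product $P$ of at least one copy of $\omega_1,\omega_1^*$ satisfies $P\to(P)^1_\omega$.

*Proof.* Induction on the number of factors. For one factor, one of the pieces is uncountable, and an uncountable subset of $\omega_1$ (of $\omega_1^*$) has type $\omega_1$ (type $\omega_1^*$). Now let $P=\sum_{i\in P_1}R$ with $P_1\in\{\omega_1,\omega_1^*\}$ and $R\to(R)^1_\omega$. For every $i\in P_1$ there is a piece that contains a copy of $R$ inside the $i$-th block. As there are only countably many pieces, the same piece serves uncountably many $i$. These $i$ form a set of type $P_1$, so this piece contains a copy of $P$. $\square$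

**Proof of Theorem B.** Induction on $n\ge2$. For $n=2$ the relation $P\to(P,2)^2$ is trivial. Suppose $\psi:=P^{\,n-1}\to(P,n)^2$, and let $\varphi=P^{\,n}=\sum_{t\in P}B_t$ with $B_t\cong\psi$. Take a graph on $\varphi$ with no clique of size $n+1$; we want an independent copy of $P$. Let $N(p)$ be the set of neighbours of $p$. It has no clique of size $n$, since adding $p$ would give one of size $n+1$.

If some $N(p)$ contains a copy of $\psi$, then $\psi\to(P,n)^2$, applied inside this copy, gives an independent copy of $P$.

Otherwise no $N(p)$ contains a copy of $\psi$. Enumerate $P=\{t_\xi:\xi<\omega_1\}$ without repetitions, and choose recursively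
$$p_\xi\in B_{t_\xi}\setminus\bigcup_{\eta<\xi}N(p_\eta).$$
This is possible: if the set on the right were empty, $B_{t_\xi}\cong\psi$ would be a union of countably many sets containing no copy of $\psi$, contradicting Fact 3.1 for the product $\psi$. For $\eta<\xi$ the pair $\{p_\eta,p_\xi\}$ is not an edge. There is exactly one point in each block, so $\{p_\xi:\xi<\omega_1\}$ is an independent set of type $P$.

For the last sentence of the theorem take $P=\omega_1^k$, so $P^{\,n-1}=\omega_1^{k(n-1)}$, which is scattered of size $\aleph_1$ for $n\ge2$. Every ordinal $\tau<\omega_1^\omega$ embeds in some $\omega_1^k$ with $k\ge1$, and $n\le1$ is trivial. $\blacksquare$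

The step from $n$ to $n+1$ used an order $\psi$ with $\psi\to(P,n)^2$ and $\psi\to(\psi)^1_\omega$. The natural next attempt is $P=\omega_1^\omega$, with a cleverly chosen $\psi$. To see what happens we need a uniform picture of all $\sigma$-scattered orders of size at most $\aleph_1$.

## 4. Finite sequences of signed countable ordinals

**Definition 4.1.** Let $D=\omega_1\times\{+,-\}$, ordered in type $\omega_1^*+\omega_1$: every $(\xi,-)$ is below every $(\eta,+)$, the $(\xi,+)$ increase with $\xi$, and the $(\xi,-)$ decrease with $\xi$. For $d=(\xi,\varepsilon)$ put $\hat d=\xi$. Two sequences in $D^{<\omega}$ are *comparable* if one is an initial segment of the other; incomparable sequences are ordered lexicographically, that is, by the first coordinate where they differ. An *antichain* is a set of finite sequences none of which is a proper initial segment of another; it is linearly ordered lexicographically. Let $T\subseteq D^{<\omega}$ be the set of sequences $f$ with $\hat f_0<\hat f_1<\cdots$. We write $|f|$ for the length of $f$, and for distinct elements $f,g$ of an antichain, $\Delta(f,g)$ for the least $k$ with $f_k\ne g_k$.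

For example, $(1,-)<(0,-)<(0,+)<(1,+)$ in $D$. The sequences $((0,+),(1,+))$ and $((2,+))$ form an antichain in $T$ with $\Delta=0$, and the first is smaller.

**Example 4.2 (a code for $\omega_1^\omega$).** Take all sequences of $T$ of the form
$$\big((k,+),(\eta_1,+),\dots,(\eta_k,+)\big),\qquad k<\omega,\quad k<\eta_1<\dots<\eta_k<\omega_1 .$$
They form an antichain: the first coordinate determines the length. For fixed $k$ they have type $\omega_1^k$: for $k=0$ there is one sequence, and for $k\ge1$ there are $\omega_1$ choices of $\eta_1$, and after each choice an order of type $\omega_1^{k-1}$. So the antichain has type $\sum_{k<\omega}\omega_1^k=\omega_1^\omega$. The $k$-th block consists of sequences of length $k+1$.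

**Lemma 4.3.** Every $\sigma$-scattered $\varphi$ with $|\varphi|\le\aleph_1$ is isomorphic to an antichain of $T$.

*Proof.* Let $\mathcal C$ be the class of orders isomorphic to antichains of $D^{<\omega}$.

**Step 1: closure properties of $\mathcal C$.** The purpose is to have operations with which to build codes. $\mathcal C$ contains the empty order, singletons (the antichain $\{\emptyset\}$) and all suborders of $D$ (sequences of length $1$). It is closed under suborders. It is closed under sums $\sum_{i\in I}M_i$ with $I,M_i\in\mathcal C$: if $i\mapsto a_i$ codes $I$ and $\kappa_i$ codes $M_i$, map $x\in M_i$ to the concatenation $a_i{}^\frown\kappa_i(x)$. For $i\neq j$ the sequences $a_i,a_j$ are already incomparable and correctly ordered; for the same $i$ the common part $a_i$ does not matter.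

**Step 2: scattered orders $S$ with $|S|\le\aleph_1$ are in $\mathcal C$.** For $x,y\in S$ put $x\equiv y$ iff the closed interval between $x$ and $y$ is in $\mathcal C$. This is an equivalence relation with convex classes: for $x<y<z$ the interval $[x,z]$ is the sum of $[x,y]$ and $(y,z]$, which gives transitivity in this arrangement; the other arrangements and convexity use closure under suborders.

Each class $E$ is in $\mathcal C$. Fix $x_*\in E$ and a strictly increasing sequence $(x_\xi)_{\xi<\kappa}$ cofinal in $E_{\ge x_*}$, where $\kappa\in\{1,\omega,\omega_1\}$ because $|S|\le\aleph_1$. Let $P_\xi$ be the set of $y\in E_{\ge x_*}$ for which $\xi$ is least with $y\le x_\xi$. If $\xi<\eta$, $y\in P_\xi$ and $z\in P_\eta$, then $y\le x_\xi<z$; so $E_{\ge x_*}=\sum_{\xi<\kappa}P_\xi$. Here $P_\xi\subseteq[x_*,x_\xi]\in\mathcal C$ because $x_*\equiv x_\xi$, and $\kappa$ is a suborder of $D$. So $E_{\ge x_*}\in\mathcal C$. Symmetrically $E_{<x_*}\in\mathcal C$, with index set a suborder of $\omega_1^*$. So $E=E_{<x_*}+E_{\ge x_*}\in\mathcal C$.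

Suppose $E<E'$ are distinct classes with no class between them, $x\in E$ and $y\in E'$. Then $[x,y]$ is the sum of a suborder of $E$ and a suborder of $E'$, so $[x,y]\in\mathcal C$ and $x\equiv y$, a contradiction. Hence if there were at least two classes, the order of classes would be dense, so it would contain a copy of $\mathbb Q$, and representatives would give a copy of $\mathbb Q$ in $S$. As $S$ is scattered, there is at most one class, and $S\in\mathcal C$.

**Step 3: an increasing filtration of $\varphi$.** The purpose is to replace "countable union" by "increasing countable union". A union of two scattered sets is scattered: if it contained a copy of $\mathbb Q$, we could write $\mathbb Q=A\cup B$ with $A$ and $B$ scattered. If $A$ is dense in $\mathbb Q$, then $A\cong\mathbb Q$; if not, $B$ contains an open interval of $\mathbb Q$. Either way we have a contradiction. So we may write $\varphi=\bigcup_n\varphi_n$ with $\varphi_0\subseteq\varphi_1\subseteq\cdots$ scattered.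

Let $x\approx_ny$ iff $x=y$ or no element of $\varphi_n$ lies in the closed interval between $x$ and $y$. For $x<y<z$ we have $[x,z]=[x,y]\cup[y,z]$, so $\approx_n$ is an equivalence relation with convex classes. Since $\varphi_n\subseteq\varphi_{n+1}$, the relation $\approx_{n+1}$ refines $\approx_n$. Write $[x]_n$ for the class of $x$. If $x\in\varphi_n$, then $[x]_n=\{x\}$, since $x$ itself lies in every closed interval with endpoint $x$. Let $\approx_{-1}$ be the total relation, so $[x]_{-1}=\varphi$.

**Step 4: the quotient $\varphi/{\approx_n}$ is scattered.** Suppose it contains a copy of $\mathbb Q$. As $\mathbb Q\times2$ with the lexicographic order embeds in $\mathbb Q$, there are $y_{q,0}<y_{q,1}$ in $\varphi$ ($q\in\mathbb Q$), pairwise not $\approx_n$-equivalent, with $y_{q,1}<y_{q',0}$ whenever $q<q'$. As $y_{q,0}\not\approx_ny_{q,1}$, there is $z_q\in\varphi_n\cap[y_{q,0},y_{q,1}]$. Then $z_q<z_{q'}$ for $q<q'$, and $\varphi_n$ contains a copy of $\mathbb Q$, a contradiction.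

**Step 5: the codes.** For each $n\ge0$ and each $\approx_{n-1}$-class $K$ the order $K/{\approx_n}$ is a suborder of $\varphi/{\approx_n}$, so it is scattered of size at most $\aleph_1$. By Step 2 fix an isomorphism $\kappa^n_K$ of $K/{\approx_n}$ with an antichain. For $x\in\varphi$ let $n(x)$ be least with $x\in\varphi_{n(x)}$, and map
$$x\ \mapsto\ \kappa^0_{\varphi}([x]_0)\,{}^\frown\kappa^1_{[x]_0}([x]_1)\,{}^\frown\cdots{}^\frown\kappa^{n(x)}_{[x]_{n(x)-1}}([x]_{n(x)}).$$
Let $x<y$. As $[x]_{n(x)}=\{x\}$, the classes of $x$ and $y$ differ at index $n(x)$, and likewise at index $n(y)$. So there is a least $j$ with $[x]_j\neq[y]_j$, and $j\le\min(n(x),n(y))$. The codes of $x$ and $y$ agree on the parts before $j$. Both have a $j$-th part, given by the same $\kappa^j_K$ with $K=[x]_{j-1}=[y]_{j-1}$, and $[x]_j<[y]_j$; so the $j$-th parts are incomparable and correctly ordered. Hence the map is an isomorphism onto an antichain of $D^{<\omega}$.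

**Step 6: making the ordinals increase.** Map $((\xi_0,\varepsilon_0),(\xi_1,\varepsilon_1),\dots)$ to $((\zeta_0,\varepsilon_0),(\zeta_1,\varepsilon_1),\dots)$, where
$$\zeta_0=\xi_0,\qquad \zeta_{j+1}=\zeta_j+1+\xi_{j+1}.$$
(For example $((3,-),(0,+),(5,-))$ goes to $((3,-),(4,+),(10,-))$.) The result is in $T$. If two sequences first differ at place $k$, their images agree before $k$. At place $k$ the signs are unchanged, and $\xi\mapsto\zeta+1+\xi$ is strictly increasing for fixed $\zeta$, so the images differ there, in the same direction. So incomparability and lexicographic order are preserved. $\square$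

**Example 4.4.** Let $\varphi=\mathbb Q=\{q_0,q_1,\dots\}$ and $\varphi_n=\{q_0,\dots,q_n\}$. The quotient $\varphi/{\approx_0}$ has three points, $(-\infty,q_0)<\{q_0\}<(q_0,\infty)$, which we may code by $(0,-),(0,+),(1,+)$. So $q_0$ has the code $((0,+))$. If $q_1<q_0$, then $q_1$ is the middle point of a three-point quotient of $(-\infty,q_0)$, and its code in Step 5 may be $((0,-),(0,+))$, which becomes $((0,-),(1,+))$ in Step 6.

## 5. Code length, and why the induction of Section 3 ends at $\omega_1^\omega$

**Definition 5.1.** For $Y\subseteq T$ and $w\in T$ let $Y_w=\{f\in Y:w\subseteq f\}$ be the *cone* of $Y$ above $w$, and let $E_w=\{d\in D:Y_{w^\frown d}\neq\emptyset\}$.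

In Example 4.2 the cone above $((k,+))$ is the $k$-th block, and $E_\emptyset=\{(k,+):k<\omega\}$. Let $Y$ be an antichain. We note three facts about cones.

* $Y_w$ is convex in $Y$. Let $f,h\in Y_w$ and $g\in Y\setminus Y_w$. Then $g$ is not an initial segment of $w$ (otherwise it would be a proper initial segment of $f$, or equal to $w$ and hence in $Y_w$), so $g$ differs from $w$ at a first place $j<|w|$, and $g$ lies on the same side of $f$ and $h$.
* If $w\notin Y$, then $Y_w=\sum_{d\in E_w}Y_{w^\frown d}$.
* If $Y$ is well-ordered, then $E_w$ is well-ordered, since choosing one point in each cone embeds $E_w$ in $Y$. A well-ordered subset of $D$ contains only finitely many elements of sign $-$, because well-ordered subsets of $\omega_1^*$ are finite. So $E_w$ has type at most $\omega_1$.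

**Fact 5.2.** A well-ordered antichain $Y\subseteq T$ all of whose elements have length $\le v$ has type $\le\omega_1^v$.

*Proof.* Induction on $v$. For $v=0$ we have $Y\subseteq\{\emptyset\}$. For $v+1$: if $\emptyset\in Y$, then $|Y|=1$. Otherwise $Y=\sum_{d\in E_\emptyset}Y_{\langle d\rangle}$ with $E_\emptyset$ of type $\le\omega_1$. Deleting the first coordinate turns $Y_{\langle d\rangle}$ into an antichain of $T$ of the same type with lengths $\le v$, so $Y_{\langle d\rangle}$ has type $\le\omega_1^v$. The sum has type $\le\omega_1^v\cdot\omega_1=\omega_1^{v+1}$. $\square$

**Remark 5.3 (where the induction stops).** If $\psi$ is $\sigma$-scattered and $|\psi|\le\aleph_1$, then $\psi\not\to(\omega_1^\omega)^1_\omega$. Indeed, by Lemma 4.3 let $\psi$ be an antichain of $T$ and split it by length, $\psi_m=\{f\in\psi:|f|=m\}$; by Fact 5.2 a well-ordered subset of $\psi_m$ has type at most $\omega_1^m<\omega_1^\omega$.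

So the induction step of Theorem B cannot be run for $P=\omega_1^\omega$ with any $\psi$. It needs $\psi\to(P,n)^2$, so $\psi$ contains a copy of $P$, and $\psi\to(\psi)^1_\omega$; together these give $\psi\to(P)^1_\omega$, which fails. The recursion may get stuck because the neighbourhoods $N(p_\eta)$ may cover a block one length at a time.

This suggests how to build a graph with few independent sets: use the length of the code. A large well-ordered set has to use many lengths, and edges should join points of different lengths.

## 6. The exponent $\omega$ under CH: Theorem C

Call a countable set $S\subseteq\varphi$ a *test set* if it has infinitely many points of length $m$ for infinitely many $m$. We build a triangle-free graph in which each point $p$ has at most one neighbour of each length among the earlier, longer points, and yet meets every test set that has been listed before $p$.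

**Proof of Theorem C.** Assume CH. By Lemma 4.3 let $\varphi\subseteq T$ be an antichain, and put $\varphi_m=\{f\in\varphi:|f|=m\}$. Fix an injection $e:\varphi\to\omega_1$.

**Step 1: listing the test sets.** There are at most $\aleph_1^{\aleph_0}=2^{\aleph_0}=\aleph_1$ countable subsets of $\varphi$. Let $(S_\xi)_{\xi<\omega_1}$ enumerate, possibly with repetitions, all countable $S\subseteq\varphi$ with $S\cap\varphi_m$ infinite for infinitely many $m$. If there are none, omit condition (iii) below.

**Step 2: the graph.** By recursion on $e(p)$ we define $N(p)\subseteq\{q:e(q)<e(p),\ |q|>|p|\}$ such that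

* (i) $|N(p)\cap\varphi_m|\le1$ for all $m$;
* (ii) if $q,q'\in N(p)$, then $q'\notin N(q)$;
* (iii) if $\xi<e(p)$ and $S_\xi\subseteq\{q:e(q)<e(p)\}$, then $N(p)\cap S_\xi\neq\emptyset$.

Only countably many $S_\xi$ are relevant in (iii) for a given $p$; list them as $S^0,S^1,\dots$ (if there are none, put $N(p)=\emptyset$). Choose successively $d_i\in S^i\cap\varphi_m$, where $m$ is such that $m>|p|$, $m>|d_0|,\dots,|d_{i-1}|$ and $S^i\cap\varphi_m$ is infinite, and where
$$d_i\notin\bigcup_{j<i}N(d_j).$$
The sets $N(d_j)$ are already defined, since $e(d_j)<e(p)$. By (i) for the $d_j$, their union has at most $i$ elements in $\varphi_m$, so the choice is possible. Put $N(p)=\{d_0,d_1,\dots\}$. Then (iii) is clear, and (i) holds because the lengths $|d_i|$ strictly increase. For (ii) let $j<i$. Then $d_i\notin N(d_j)$ by choice, and $d_j\notin N(d_i)$ because $|d_j|<|d_i|$ and $N(d_i)$ has only points longer than $d_i$. For the same reason $d_i\notin N(d_i)$.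

Join $p,q$ by an edge iff $q\in N(p)$ or $p\in N(q)$.

**Step 3: there is no triangle.** An edge joins points of different lengths, and the longer endpoint lies in the set $N$ of the shorter. So in a triangle the lengths are distinct, say $|p|<|q|<|r|$; then $q,r\in N(p)$ and $r\in N(q)$, contradicting (ii).

**Step 4: a set $X\subseteq\varphi$ of type $\omega_1^\omega$ meets infinitely many $\varphi_m$ in an uncountable set.** Otherwise, for some $m$, $X$ is the union of a countable set and of $X\cap\bigcup_{i\le m}\varphi_i$. The latter has type $\le\omega_1^m$ by Fact 5.2. But $X$ contains a copy of $\omega_1^{m+1}$, and by Fact 3.1 one of the two parts contains a copy of $\omega_1^{m+1}$. This is impossible for the countable part and for the part of type $\le\omega_1^m$.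

**Step 5: such an $X$ contains an edge.** By Step 4 fix $n$ with $X\cap\varphi_n$ uncountable, and a countable $S\subseteq X$ with $S\cap\varphi_m$ infinite for infinitely many $m$. Then $S=S_\xi$ for some $\xi$. As $e$ is injective and $X\cap\varphi_n$ is uncountable, there is $p\in X\cap\varphi_n$ with $e(p)>\xi$ and $e(p)>e(q)$ for all $q\in S$. By (iii), $N(p)\cap S\neq\emptyset$, and this gives an edge inside $X$.

**Step 6: the statement on ordinals.** If $\tau<\omega_1^\omega$, use Theorem B. If $\omega_1^\omega\le\tau<\omega_2$, then $\varphi\to(\tau,3)^2$ would give $\varphi\to(\omega_1^\omega,3)^2$, which we have just excluded for $\sigma$-scattered $\varphi$ of size at most $\aleph_1$. $\blacksquare$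

CH entered only in Step 1. If CH fails and $\varphi$ is infinite, then $\varphi$ has at least $2^{\aleph_0}>\aleph_1$ countable subsets. So there need not be a list of the test sets in type $\omega_1$, whereas Step 2 can serve only countably many test sets at each $p$. In ZFC we replace the list of test sets by a single colouring of $[\omega_1]^2$ that is rich on every pair of uncountable sets. The price is a larger exponent.

## 7. A triangle-free graph in ZFC

The only outside result, used for Theorem A alone, is the following.

**(M)** There is $c:[\omega_1]^2\to\omega$ such that for all uncountable $A,B\subseteq\omega_1$ and all $n<\omega$ there are $\alpha\in A$, $\beta\in B$ with $\alpha<\beta$ and $c(\alpha,\beta)=n$.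

In symbols this is $\omega_1\not\to[\omega_1;\omega_1]^2_\omega$. It comes from J. T. Moore, *A solution to the L space problem*, J. Amer. Math. Soc. 19 (2006) 717–736. Moore's oscillation theorem gives, for all uncountable $A,B$ and all $N$, some $\alpha\in A$ and $\beta_0,\dots,\beta_{N-1}\in B$ above $\alpha$ with $\mathrm{osc}(\alpha,\beta_i)=\mathrm{osc}(\alpha,\beta_0)+i$. Let $c(\alpha,\beta)$ be the $2$-adic valuation of $\mathrm{osc}(\alpha,\beta)+1$. Given $n$, take $N=2^{n+1}$: among the $2^{n+1}$ consecutive positive integers $\mathrm{osc}(\alpha,\beta_i)+1$ one is congruent to $2^n$ modulo $2^{n+1}$, and its valuation is $n$. This is (M).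

Fix such a $c$, a bijection $\langle\cdot,\cdot\rangle:\omega\times\omega\to\omega$, and an antichain $\varphi\subseteq T$.

**First attempt: let $c$ predict the two lengths.** For $f,g\in\varphi$ let $k=\Delta(f,g)$, $\alpha=\hat f_k$, $\beta=\hat g_k$, and direct an edge from $f$ to $g$ if
$$|f|>|g|,\qquad\alpha<\beta,\qquad c(\alpha,\beta)=\langle|f|,|g|\rangle .$$
What would a triangle look like? Name its vertices so that $|p|>|q|>|r|$. If two of the vertices agree at the place where both split from the third, we shall see that the conditions contradict each other. The remaining case is that all three split at the same place $k$, with ordinals $\alpha<\beta<\gamma$. Then the conditions on $c$ concern three different pairs, and nothing excludes them.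

**Example 7.1 (a triangle in the first attempt).** Let
$$p=((0,+),(1,+),(2,+),(3,+),(4,+)),\quad q=((1,+),(2,+),(3,+)),\quad r=((2,+)).$$
These form an antichain, with all $\Delta$ equal to $0$ and lengths $5,3,1$. Change $c$ at three pairs so that $c(0,1)=\langle5,3\rangle$, $c(0,2)=\langle5,1\rangle$, $c(1,2)=\langle3,1\rangle$. The new $c$ still satisfies (M): apply (M) for the old $c$ to $A\setminus\{0,1,2\}$ and $B\setminus\{0,1,2\}$. With the new $c$, $p,q,r$ is a triangle.

So we need another condition on $(\alpha,\beta)$ that cannot hold for three pairs at once. Fix distinct $x_\xi\in2^\omega$ ($\xi<\omega_1$), and for $\alpha\neq\beta$ let $\delta(\alpha,\beta)=\min\{m:x_\alpha(m)\neq x_\beta(m)\}$. For distinct $\alpha,\beta,\gamma$,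
$$\delta(\beta,\gamma)\ge\min(\delta(\alpha,\beta),\delta(\alpha,\gamma)),\tag{1}$$
since for $m$ below the right-hand side $x_\beta(m)=x_\alpha(m)=x_\gamma(m)$. For example, if $x_0=0000\ldots$, $x_1=00001\ldots$ and $x_2=001\ldots$, then $\delta(0,1)=4$ and $\delta(0,2)=\delta(1,2)=2$. So $\delta(\beta,\gamma)$ cannot be smaller than both other values; we want the triangle to force exactly that.

**Second attempt: $|g|<\delta(\alpha,\beta)<|f|$.** In a triangle with all $\Delta$ equal this yields $\delta(\beta,\gamma)<|q|<\delta(\alpha,\beta)$, one of the two inequalities that we want. But for $\delta(\alpha,\gamma)$ it yields only $|r|<\delta(\alpha,\gamma)<|p|$, which does not compare it with $|q|$. In fact, in Example 7.1 take $x_0,x_1,x_2$ as just displayed: $3<\delta(0,1)=4<5$, $1<\delta(0,2)=2<5$, $1<\delta(1,2)=2<3$. The triangle survives.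

The lower bound for $\delta(\alpha,\gamma)$ has to remember $|q|$ although the pair $(p,r)$ does not see $q$. We arrange this by a quantity that depends on $p$, is at least $|q|$ when evaluated at $\beta$, and is monotone, so that it is still at least $|q|$ at $\gamma$. For $f\in T$ and $\beta<\omega_1$ put
$$s(f,\beta)=|\{j<|f|:\hat f_j<\beta\}| .$$
This is nondecreasing in $\beta$; since the ordinals of $f$ increase, it is the length of the part of $f$ with ordinals below $\beta$.

**Definition 7.2.** For distinct $f,g\in\varphi$ write $f\triangleright g$ if, with $k=\Delta(f,g)$, $\alpha=\hat f_k$, $\beta=\hat g_k$: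

1. $\alpha<\beta$;
2. $|g|\le s(f,\beta)<\delta(\alpha,\beta)<|f|$;
3. $c(\alpha,\beta)=\langle|f|,|g|\rangle$.

Join $f,g$ by an edge (colour $1$) iff $f\triangleright g$ or $g\triangleright f$; all other pairs get colour $0$. Clause 2 shows that $f\triangleright g$ implies $|f|>|g|$.

For example, let $f=((0,+),(1,+),(5,+),(6,+))$ and $g=((4,+))$. Then $k=0$, $\alpha=0$, $\beta=4$ and $s(f,4)=2$. So $f\triangleright g$ holds iff $\delta(0,4)=3$ and $c(0,4)=\langle4,1\rangle$. In Example 7.1, $s(p,1)=1<3=|q|$, so $p\triangleright q$ fails.

**Lemma 7.3.** The graph has no triangle.

*Proof.* In a triangle the lengths are distinct. Name the vertices so that $|p|>|q|>|r|$; then $p\triangleright q$, $p\triangleright r$ and $q\triangleright r$. Let $k$ be the minimum of $\Delta(p,q),\Delta(p,r),\Delta(q,r)$. It is attained at least twice: at place $k$ two of the three sequences differ, so the third differs there from at least one of them, and all three agree before $k$. So there are four cases.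

**Case 1: all three equal $k$.** Let $\alpha=\hat p_k$, $\beta=\hat q_k$, $\gamma=\hat r_k$; by clause 1, $\alpha<\beta<\gamma$. Clause 2 for $q\triangleright r$ and then for $p\triangleright q$ gives
$$\delta(\beta,\gamma)<|q|\le s(p,\beta)<\delta(\alpha,\beta).$$
Monotonicity and clause 2 for $p\triangleright r$ give $s(p,\beta)\le s(p,\gamma)<\delta(\alpha,\gamma)$. Hence $\delta(\beta,\gamma)<\min(\delta(\alpha,\beta),\delta(\alpha,\gamma))$, contradicting (1).

**Case 2: $\Delta(q,r)>k$.** Then $q_k=r_k$, and clause 3 gives $\langle|p|,|q|\rangle=c(\hat p_k,\hat q_k)=c(\hat p_k,\hat r_k)=\langle|p|,|r|\rangle$, so $|q|=|r|$, a contradiction.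

**Case 3: $\Delta(p,r)>k$.** Then $p_k=r_k$, but clause 1 for $p\triangleright q$ and $q\triangleright r$, both read at place $k$, gives $\hat p_k<\hat q_k<\hat r_k$, a contradiction.

**Case 4: $\Delta(p,q)>k$.** Then $p_k=q_k$, and clause 3 gives $\langle|p|,|r|\rangle=c(\hat p_k,\hat r_k)=c(\hat q_k,\hat r_k)=\langle|q|,|r|\rangle$, so $|p|=|q|$, a contradiction. $\square$

It remains to see that large well-ordered sets contain edges. Read clause 2 as a list of demands on $f$: a first part of length at least $|g|$ with ordinals below $\beta$; then a jump above $\beta$ made before $|f|$ reaches $\delta(\alpha,\beta)$; then enough length to exceed $\delta(\alpha,\beta)$. The jump requires nodes with uncountably many successors above which there are still long elements.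

## 8. Cones in well-ordered antichains

**Fact 8.1.** If $\rho_i<\omega_1^{\gamma+1}$ for all $i$ in an index set of type $\le\omega_1$, then $\sum_i\rho_i\le\omega_1^{\gamma+1}$.

*Proof.* Sums of countable length of ordinals below $\omega_1^{\gamma+1}$ are below $\omega_1^{\gamma+1}$, by induction on the length: at successors because $\omega_1^{\gamma+1}$ is additively indecomposable, at limits because its cofinality is $\omega_1$. A sum of length $\omega_1$ is the supremum of its proper initial sums, hence $\le\omega_1^{\gamma+1}$. $\square$

**Lemma 8.2.** Let $Y\subseteq T$ be an antichain of type $\omega_1^{\gamma+1}$. There is $w\in T$ such that $E_w$ (formed for $Y$) has order type $\omega_1$, and for every countable $E'$ the set $\bigcup_{d\in E_w\setminus E'}Y_{w^\frown d}$ contains a final segment of $Y$ and so has type $\omega_1^{\gamma+1}$.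

*Proof.* **Step 1: a longest node that captures the end of $Y$.** $Y$ has cofinality $\omega_1$. Consider the nodes $w$ for which $Y_w$ contains a nonempty final segment of $Y$. Any two of them are comparable, since two nonempty final segments have a common element, which extends both nodes. The node $\emptyset$ is one of them. Suppose there were infinitely many. They form a chain of finite sequences of unbounded lengths, so there are only countably many. For each such $w$ pick $y_w\in Y$ such that all elements of $Y$ from $y_w$ on extend $w$. As $\mathrm{cf}(Y)=\omega_1$, some $y\in Y$ is above all $y_w$, and this finite sequence extends all the nodes, which is impossible. So there is a longest such $w$; fix it.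

**Step 2: $E_w$ has type $\omega_1$.** $Y$ has no last element, so $w\notin Y$: otherwise $Y_w=\{w\}$ would be a final segment of $Y$. Hence $Y_w=\sum_{d\in E_w}Y_{w^\frown d}$. Being convex and containing a final segment, $Y_w$ is itself a final segment of $Y$. By Section 5, $E_w$ is well-ordered of type $\le\omega_1$. It has no last element $d$, since otherwise $Y_{w^\frown d}$ would be a nonempty final segment of $Y$, contradicting the choice of $w$. So the sum has the cofinality of its index set: $\mathrm{cf}(E_w)=\mathrm{cf}(Y)=\omega_1$. Hence $E_w$ has type $\omega_1$.

**Step 3: removing countably many cones.** Let $E'$ be countable. Then $E'\cap E_w$ is bounded in $E_w$ by some $d_0\in E_w$, and $\bigcup_{d\in E_w,\,d>d_0}Y_{w^\frown d}$ is a final segment of $Y$ contained in the set in question. It has type $\omega_1^{\gamma+1}$ by indecomposability. The larger set is contained in $Y$, so it has the same type. $\square$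

**Definition 8.3.** Call $w$ *good for* $Y$ if for every $v<\omega$ there are uncountably many $d$ such that $Y_{w^\frown d}$ has an element of length $>v$.

The antichain of type $\omega_1^\omega$ in Example 4.2 has no good $w$: for $w=\emptyset$ only countably many cones $Y_{\langle d\rangle}$ are nonempty, and above any $w\ne\emptyset$ all elements have the same length. In contrast, consider all
$$\big((\xi,+),(\xi+1+k,+),(\eta_1,+),\dots,(\eta_k,+)\big),\qquad \xi<\omega_1,\ k<\omega,\ \xi+1+k<\eta_1<\dots<\eta_k<\omega_1.$$
This is an antichain of type $\omega_1^\omega\cdot\omega_1=\omega_1^{\omega+1}$, and $\emptyset$ is good for it, since every cone above $((\xi,+))$ has elements of arbitrarily large length. Part (a) of the next lemma says that exponent $\omega+1$ always suffices.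

**Lemma 8.4.** Let $Y\subseteq T$ be an antichain.

(a) If $Y$ has a subset of type $\omega_1^{\omega+1}$, some $w$ is good for $Y$.

(b) If $Y$ has a subset of type $\omega_1^{\gamma+2}$, there are $w$ and uncountably many $d$ such that $Y_{w^\frown d}$ has a subset of type $\omega_1^{\gamma+1}$.

(c) If $Y$ has a subset of type $\omega_1^{\omega\cdot2}$, then for every $b<\omega$ there is $w$ good for $Y$ with $|w|\ge b$.

In (a)–(c), if all elements of $Y$ extend $t$, then $w\supseteq t$.

*Proof.* **The last sentence.** In each case $Y_{w^\frown d}$ and $Y_{w^\frown d'}$ are nonempty for some $d\neq d'$. Take $f$ and $f'$ in these cones. Both $w$ and $t$ are initial segments of $f$, so they are comparable. If $w\subsetneq t$, then $f$ and $f'$, which both extend $t$, would have the same entry $t_{|w|}$ at place $|w|$, so $d=d'$. Hence $w\supseteq t$.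

**Part (a).** Let $Y'\subseteq Y$ have type $\omega_1^{\omega+1}$, and let $w$ be as in Lemma 8.2 for $Y'$. Suppose that for some $v$ only countably many $d$ are such that $Y'_{w^\frown d}$ has an element of length $>v$. Remove these $d$. What remains of $Y'_w$ has type $\omega_1^{\omega+1}$ by Lemma 8.2, but all its elements have length $\le v$, so its type is $\le\omega_1^v$ by Fact 5.2, a contradiction. So $w$ is good for $Y'$, hence for $Y$.

**Part (b).** Let $Y'\subseteq Y$ have type $\omega_1^{\gamma+2}$, and let $w$ be as in Lemma 8.2 for $Y'$. If only countably many $Y'_{w^\frown d}$ have type $\ge\omega_1^{\gamma+1}$, remove these $d$. What remains has type $\omega_1^{\gamma+2}$ by Lemma 8.2. But it is a sum, over an index set of type $\le\omega_1$, of ordinals $<\omega_1^{\gamma+1}$, so it has type $\le\omega_1^{\gamma+1}$ by Fact 8.1, a contradiction.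

**Part (c).** Since $\omega+1+b<\omega\cdot2$, $Y$ has a subset of type $\omega_1^{\omega+1+b}$. Apply (b) $b$ times, passing each time to one of the cones $Y_{w^\frown d}$ obtained: the exponents go down from $\omega+1+b$ to $\omega+1$. By the last sentence each new node $w$ extends the previous node, so each application makes the node longer by at least one. We obtain $t$ with $|t|\ge b$ such that $Y_t$ has a subset of type $\omega_1^{\omega+1}$. By (a) some $w$ is good for $Y_t$, hence for $Y$, and $w\supseteq t$ by the last sentence. $\square$

## 9. An edge in every set of type $\omega_1^{\omega\cdot2+2}$: Theorem A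

**Proof of Theorem A.** By Lemma 4.3 let $\varphi$ be an antichain of $T$, with the graph of Definition 7.2. By Lemma 7.3 it has no triangle. Let $X\subseteq\varphi$ have type $\omega_1^{\omega\cdot2+2}$. We find $f,g\in X$ with $f\triangleright g$. The numbers in clause 2 are fixed from left to right, uniformly on uncountable sets: first $b=|g|$, then $s\ge b$, then $v=\delta(\alpha,\beta)>s$, then $a=|f|>v$. Only after that do we use (M).

**Step 1: uncountably many large cones at one node.** By Lemma 8.4(b) with $\gamma=\omega\cdot2$ there are $u$ (put $k=|u|$) and uncountably many $d$ such that $X_{u^\frown d}$ has a subset of type $\omega_1^{\omega\cdot2+1}$. One sign occurs for uncountably many of these $d$. So there are a sign $\varepsilon$ and an uncountable $I\subseteq\omega_1$ such that for all $\xi\in I$ the set $X^\xi:=X_{u^\frown(\xi,\varepsilon)}$ has a subset of type $\omega_1^{\omega\cdot2+1}$, hence one of type $\omega_1^{\omega\cdot2}$.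

**Step 2: the candidates for $g$, and the first part of $f$.** Choose $g_\xi\in X^\xi$ for $\xi\in I$. Shrinking $I$ to an uncountable subset, assume $|g_\xi|=b$ for all $\xi\in I$. By Lemma 8.4(c) choose $w_\xi$ good for $X^\xi$ with $|w_\xi|\ge b$; by the last sentence of that lemma, $w_\xi\supseteq u^\frown(\xi,\varepsilon)$. Shrinking $I$ again, assume $|w_\xi|=s$ for all $\xi\in I$. So $b\le s$.

**Step 3: a constant value of $\delta$ above $s$.** Shrink $I$ so that $x_\xi\restriction(s+1)$ is the same for all $\xi\in I$. We claim that there is $\sigma\in2^{<\omega}$ such that
$$A=\{\xi\in I:\sigma^\frown0\subset x_\xi\}\quad\text{and}\quad B=\{\xi\in I:\sigma^\frown1\subset x_\xi\}$$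
are both uncountable. Call a node of $2^{<\omega}$ large if uncountably many $x_\xi$ ($\xi\in I$) pass through it. The node $\emptyset$ is large, initial segments of large nodes are large, and every large node has a large immediate successor. If no $\sigma$ were as claimed, every large node would have exactly one large immediate successor, so the large nodes would form a single branch $z\in2^\omega$. Each $x_\xi\neq z$ passes through one of the countably many nodes that are not large, so only countably many $\xi\in I$ have $x_\xi\ne z$. As the $x_\xi$ are distinct, $x_\xi=z$ for at most one $\xi$. So $I$ would be countable, a contradiction.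

Put $v=|\sigma|$. As all $x_\xi$ ($\xi\in I$) agree below $s+1$, we have $v\ge s+1>s$. Moreover $\delta(\alpha,\beta)=v$ for all $\alpha\in A$, $\beta\in B$.

**Step 4: the length of $f$.** Let $\alpha\in A$. As $w_\alpha$ is good for $X^\alpha$, there are uncountably many $d$ for which some $f\in X$ satisfies $w_\alpha{}^\frown d\subseteq f$ and $|f|>v$. There are only countably many lengths, so there is $a_\alpha>v$ such that for uncountably many $d$ there is $f\in X$ with $w_\alpha{}^\frown d\subseteq f$ and $|f|=a_\alpha$. Let $A'\subseteq A$ be uncountable with $a_\alpha=a$ for all $\alpha\in A'$. Let $h(\alpha)$ be the largest ordinal occurring in $w_\alpha$. Since $w_\alpha\supseteq u^\frown(\alpha,\varepsilon)$, we have $\alpha\le h(\alpha)$.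

**Step 5: choosing $\alpha$ and $\beta$.** We want $\alpha\in A'$ and $\beta\in B$ with $c(\alpha,\beta)=\langle a,b\rangle$, and also $h(\alpha)<\beta$, which (M) alone does not give. So we thin out first. Recursively choose $\alpha_i\in A'$ and $\beta_i\in B$ for $i<\omega_1$, such that $\alpha_i$ is above all $\alpha_j,h(\alpha_j),\beta_j$ ($j<i$), and $\beta_i$ is above $\alpha_i$, $h(\alpha_i)$ and all $\beta_j$ ($j<i$). If $\alpha_i<\beta_j$, then $i\le j$, since $j<i$ would give $\beta_j<\alpha_i$; hence $h(\alpha_i)<\beta_i\le\beta_j$. Now apply (M) to the uncountable sets $\{\alpha_i:i<\omega_1\}$ and $\{\beta_i:i<\omega_1\}$ and the colour $\langle a,b\rangle$. This gives $\alpha\in A'$ and $\beta\in B$ with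
$$\alpha\le h(\alpha)<\beta,\qquad c(\alpha,\beta)=\langle a,b\rangle .$$

**Step 6: the edge.** Only countably many $d\in D$ have $\hat d\le\beta$. So by Step 4 there are $d$ with $\hat d>\beta$ and $f\in X$ with $w_\alpha{}^\frown d\subseteq f$ and $|f|=a$. Let $g=g_\beta\in X$, so $|g|=b$. Both $f$ and $g$ extend $u$, and $f_k=(\alpha,\varepsilon)$, $g_k=(\beta,\varepsilon)$. So $\Delta(f,g)=k$, the two ordinals in Definition 7.2 are $\alpha$ and $\beta$, and clause 1 holds.

The ordinals of $f$ increase. Those in $w_\alpha$ are $\le h(\alpha)<\beta$, and all later ones are $\ge\hat d>\beta$. So $s(f,\beta)=|w_\alpha|=s$. Therefore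
$$|g|=b\ \le\ s=s(f,\beta)\ <\ v=\delta(\alpha,\beta)\ <\ a=|f|,$$
which is clause 2. Clause 3 is $c(\alpha,\beta)=\langle a,b\rangle$. Thus $f\triangleright g$ with $f,g\in X$, so $X$ is not independent. As $X$ was an arbitrary subset of type $\omega_1^{\omega\cdot2+2}$ and the graph has no triangle, $\varphi\not\to(\omega_1^{\omega\cdot2+2},3)^2$. $\blacksquare$
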